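\title{The gain of non-adaptive randomization in the approximation of linear operators}

\begin{abstract}
We compare deterministic and randomized non-adaptive algorithms that approximate a bounded linear operator on the unit ball of a normed space from $n$ linear measurements. We construct one operator between Banach spaces for which, for every $\alpha<1$, the minimal randomized error is at most $C_\alpha n^{-\alpha}$ times the minimal deterministic error for all $n\ge1$. This answers the question whether an exponent $\alpha>1/2$ can occur. Conversely, for jointly measurable algorithms no exponent $\alpha>1$ can occur. The endpoint $\alpha=1$ is not settled here.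
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are real. Let $X$ and $Y$ be normed spaces, $X'$ the dual of $X$, $B_X$ the closed unit ball of $X$, and $S\in\mathcal L(X,Y)$ a bounded linear operator. We want to approximate $Sf$ for an unknown $f\in B_X$ of which we may learn the values of $n$ continuous linear functionals.

A \emph{deterministic non-adaptive algorithm} with $n$ measurements is a map $A_n=\varphi\circ N_n$, where $N_n=(L_1,\dots,L_n)$ with fixed $L_1,\dots,L_n\in X'$, the same for every input, and $\varphi\colon\mathbb R^n\to Y$ is an arbitrary, possibly nonlinear, map. A \emph{randomized non-adaptive algorithm} with $n$ measurements is a family $(A_n^\omega)_{\omega\in\Omega}$ of such algorithms, indexed by a probability space $(\Omega,\mathcal A,\mathbb P)$, for which the expectation below is defined. The minimal errors are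
\[
e_n^{\mathrm{det}}=\inf_{A_n}\ \sup_{f\in B_X}\|Sf-A_n(f)\|_Y,
\qquad
e_n^{\mathrm{ran}}=\inf_{(A_n^\omega)}\ \sup_{f\in B_X}\ \mathbb E_\omega\|Sf-A_n^\omega(f)\|_Y .
\]
An algorithm with fewer than $n$ measurements counts as one with $n$ measurements (add zero functionals), and for $n=0$ the maps $A_0$, $A_0^\omega$ are constant. The difference between the two quantities lies in the order of play. In $e_n^{\mathrm{det}}$ the worst input is chosen after the measurements, so it may lie in their common kernel; in $e_n^{\mathrm{ran}}$ the input is fixed before the measurements are drawn. We call $e_n^{\mathrm{det}}/e_n^{\mathrm{ran}}$ the \emph{gain} of randomization. The following question on its size is posed in \cite{slides}.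

\medskip
\noindent\textbf{Problem.} \emph{Are there normed spaces $X,Y$, an operator $S\in\mathcal L(X,Y)$ with $e_n^{\mathrm{det}}>0$ for all $n$, a number $\alpha>1/2$ and a constant $C$ independent of $n$ such that}
\begin{equation}\label{eq:problem}
e_n^{\mathrm{ran}}\le C\,n^{-\alpha}\,e_n^{\mathrm{det}}\qquad\text{\emph{for all }}n\ge1\,?
\end{equation}

The condition $e_n^{\mathrm{det}}>0$ excludes operators of finite rank, for which both errors vanish for large $n$. The exponent $1/2$ is the one to guess as a barrier. It is the rate at which averaging $n$ independent samples reduces a standard deviation, and it is what the simplest examples give: for the identities $\ell_2^d\to\ell_\infty^d$ and $\ell_1^d\to\ell_\infty^d$ with $d=n^2$, the gain is $\sqrt n$ up to logarithmic factors (Example~\ref{ex:three} and Remark~\ref{rem:classical}). Nevertheless the answer is yes, and the critical exponent is $1$.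

Both results are stated in terms of the \emph{Gelfand numbers}
\begin{equation}\label{eq:gelfand}
c_n=\inf_{L_1,\dots,L_n\in X'}\ \sup\{\|Sx\|_Y:\ x\in B_X,\ L_1x=\dots=L_nx=0\},\qquad c_0=\|S\|,
\end{equation}
which measure how large $S$ remains on the part of the ball that $n$ measurements do not see. They satisfy $c_n\le e_n^{\mathrm{det}}\le2c_n$ (Lemma~\ref{lem:gelfand}).

\begin{theorem}\label{thm:upper}
Let $p\ge2$ be an integer. There are Banach spaces $X,Y$, an operator $S\in\mathcal L(X,Y)$ and a constant $C_p$ such that for all $n\ge1$, with $k=\lfloor\log_2n\rfloor+1$,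
\[
e_n^{\mathrm{det}}\ge c_n\ge\tfrac14k^{-p-2}>0,
\qquad
e_n^{\mathrm{ran}}\le C_p\,k^{p+3}\,2^{\frac12k^{1/p}}\,n^{-1}\,e_n^{\mathrm{det}} .
\]
In particular, already for $p=2$: for every $\alpha<1$ there is $C<\infty$ such that \eqref{eq:problem} holds. The randomized algorithms used live on finite probability spaces.
\end{theorem}

For the converse we average over inputs and interchange this average with $\mathbb E_\omega$. We call a randomized algorithm \emph{jointly measurable} if for every finite-dimensional subspace $E\subset X$ the map $(\omega,f)\mapsto\|Sf-A_n^\omega(f)\|_Y$ is measurable on $\Omega\times(B_X\cap E)$ for the product of $\mathcal A$ and the Borel $\sigma$-algebra.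

\begin{theorem}\label{thm:lower}
Let the infimum in $e_n^{\mathrm{ran}}$ be taken over jointly measurable algorithms. Then for every $S\in\mathcal L(X,Y)$ with $c_n>0$ for all $n$, and every $m\ge1$,
\[
\prod_{n=0}^{m-1}e_n^{\mathrm{ran}}\ \ge\ (106\,m)^{-m}\prod_{n=0}^{m-1}c_n .
\]
Consequently, if \eqref{eq:problem} holds for such an $S$, then $\alpha\le1$.
\end{theorem}

The algorithms in Theorem~\ref{thm:upper} are jointly measurable, because $\Omega$ is finite and each realization is continuous; so the two theorems concern the same quantity. Whether $\alpha=1$ itself can be attained is left open here: the bound of Theorem~\ref{thm:upper} carries an unbounded factor besides $n^{-1}$, and the inequality of Theorem~\ref{thm:lower} gives no contradiction at $\alpha=1$.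

The idea of Theorem~\ref{thm:upper} is visible on one finite-dimensional block (Section~\ref{sec:block}). Random hashing recovers the coordinates of a vector in the $\ell_1$-ball with error about $1/n$, while deterministic algorithms have error about $n^{-1/2}$. Adding a small Euclidean ball to the $\ell_1$-ball raises the deterministic error to a constant and leaves the randomized error unchanged. Section~\ref{sec:sum} combines such blocks into one operator that works for all $n$. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} by passing to an operator between Euclidean spaces, at the cost of a factor $m^{-1/2}$ on each side.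

\section{Gelfand numbers and three inequalities}\label{sec:tools}

The following comparison is known (Traub and Wo\'zniakowski); we recall the proof, which uses the symmetry and convexity of $B_X$.

\begin{lemma}\label{lem:gelfand}
For all $n\ge0$ we have $c_n\le e_n^{\mathrm{det}}\le2c_n$.
\end{lemma}

\begin{proof}
Fix $N_n=(L_1,\dots,L_n)$ and let $\sigma$ be the supremum in \eqref{eq:gelfand} for these functionals. If $x\in B_X$ and $N_nx=0$, then every $A_n=\varphi\circ N_n$ returns $\varphi(0)$ on both $x$ and $-x$, and $2\|Sx\|\le\|Sx-\varphi(0)\|+\|S(-x)-\varphi(0)\|$. So the worst-case error of $A_n$ is at least $\sigma$. Conversely, for each $\xi\in N_n(B_X)$ choose $g_\xi\in B_X$ with $N_ng_\xi=\xi$, put $\varphi(\xi)=Sg_\xi$, and put $\varphi=0$ elsewhere. For $f\in B_X$ and $\xi=N_nf$ the vector $(f-g_\xi)/2$ lies in $B_X$ and is annihilated by $N_n$, so $\|Sf-\varphi(\xi)\|\le2\sigma$. Take the infimum over $N_n$.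
\end{proof}

We use three elementary facts. \emph{Markov's inequality}: $\mathbb P(Z>t)\le\mathbb EZ/t$ for $Z\ge0$ and $t>0$; applied to $Z^2$ it is Chebyshev's inequality. \emph{Hoeffding's inequality}: if $Z_1,\dots,Z_r$ are independent with values in $[a,b]$, then for $t\ge0$
\begin{equation}\label{eq:hoeffding}
\mathbb P\Big(\sum_{i=1}^r(Z_i-\mathbb EZ_i)\ge t\Big)\le\exp\Big(-\frac{2t^2}{r(b-a)^2}\Big).
\end{equation}
Finally, for $x>0$,
\begin{equation}\label{eq:gamma}
\Gamma(x+1)=\int_0^\infty t^xe^{-t}\,dt\ge x^x\int_x^\infty e^{-t}\,dt=(x/e)^x .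
\end{equation}
For $x\in\mathbb R^d$ we write $\|x\|_1$, $|x|_2$, $\|x\|_\infty$ for the usual norms, $B_1^d$, $B_2^d$ for the unit balls of the first two, $e_1,\dots,e_d$ for the standard basis, and $[d]=\{1,\dots,d\}$.

\section{One block: between $\ell_1$ and $\ell_2$}\label{sec:block}

For $d\ge1$ and $0<\theta\le1$ let $X_{d,\theta}$ be $\mathbb R^d$ with
\[
\|x\|_{(\theta)}=\min\{\|y\|_1+|z|_2/\theta:\ x=y+z\}.
\]
The minimum exists because $y\mapsto\|y\|_1+|x-y|_2/\theta$ is continuous and tends to infinity with $y$. Adding and scaling decompositions gives the triangle inequality and homogeneity, and since $\theta\le1$,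
\begin{equation}\label{eq:sup}
\|x\|_\infty\le\|y\|_1+|z|_2\le\|y\|_1+|z|_2/\theta,\qquad\text{hence}\qquad\|x\|_\infty\le\|x\|_{(\theta)} .
\end{equation}
So $\|\cdot\|_{(\theta)}$ is a norm. Its unit ball is the convex hull of $B_1^d\cup\theta B_2^d$: both sets lie in the ball, and $x=y+z$ with $a=\|y\|_1$, $b=|z|_2/\theta$, $a+b\le1$ is a convex combination, with weights $a$, $b$, $1-a-b$, of a point of $B_1^d$, a point of $\theta B_2^d$ and $0$. For $\theta=1$ the space is $\ell_2^d$, since $B_1^d\subset B_2^d$, and for $\theta=d^{-1/2}$ it is $\ell_1^d$, since $d^{-1/2}B_2^d\subset B_1^d$. We study the identity $X_{d,\theta}\to\ell_\infty^d$.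

\subsection{A spike that the measurements do not see}

If $n$ is much smaller than $d$, some basis vector is almost orthogonal to all measurements, so a short Euclidean correction moves it into their kernel. The norm $\|\cdot\|_{(\theta)}$ charges the spike in $\ell_1$ and the correction in $\ell_2$.

\begin{lemma}\label{lem:spike}
Let $L_1,\dots,L_n$ be linear functionals on $\mathbb R^d$. There is $x\in\mathbb R^d$ with $L_1x=\dots=L_nx=0$,
\[
\|x\|_\infty\ge1-\frac nd\qquad\text{and}\qquad\|x\|_{(\theta)}\le1+\frac1\theta\sqrt{\frac nd}.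
\]
\end{lemma}

\begin{proof}
Let $E$ be the common kernel and $P$ the orthogonal projection onto $E^\perp$, which has dimension at most $n$. Since $P=P^2=P^{\top}$, we have $\sum_{i=1}^d|Pe_i|_2^2=\sum_i\langle Pe_i,e_i\rangle=\operatorname{tr}P\le n$, so $|Pe_i|_2^2\le n/d$ for some $i$. Put $x=e_i-Pe_i\in E$. Then $x_i=1-|Pe_i|_2^2\ge1-n/d$, and the decomposition $y=e_i$, $z=-Pe_i$ gives the bound on $\|x\|_{(\theta)}$.
\end{proof}

For $d\ge2n$ and $\theta\ge\sqrt{n/d}$ this gives $c_n\ge\frac14$: the deterministic error is comparable to the error of the zero algorithm, which is at most $1$ by \eqref{eq:sup}.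

\subsection{Random hashing}

Distribute the $d$ coordinates among $B$ buckets by a map $h\colon[d]\to[B]$, attach signs $\sigma\colon[d]\to\{\pm1\}$, measure the $B$ signed bucket sums $L_b(x)=\sum_{l:h(l)=b}\sigma(l)x_l$, and estimate $x_i$ by $\sigma(i)L_{h(i)}(x)$. The error is the signed sum of the other coordinates in the bucket of $i$.

For fixed $h,\sigma$ and $B<d$ this is useless in the worst case: two indices $i\ne l$ share a bucket, and $x=\frac12(\sigma(i)e_i-\sigma(l)e_l)\in B_1^d$ has all bucket sums equal to zero. For random $h$ and a fixed input, take $x=e_1$. The estimate of $x_1$ is exact, and the estimate of $x_i=0$, $i\ne1$, is $\pm1$ if $h(i)=h(1)$, which has probability $1/B$, and is exact otherwise. Each single coordinate is thus probably right, but about $d/B$ of them are wrong, and the norm of $\ell_\infty^d$ sees each of them. We therefore repeat the experiment $r$ times. The mean of the $r$ estimates is off by $1/r$ at a coordinate that collides with $1$ exactly once; the median ignores collisions unless they occur in half of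 the trials, which is exponentially unlikely in $r$. About $\log d$ repetitions then suffice for a union bound over all coordinates.

\begin{lemma}\label{lem:sketch}
Let $B,r,d\ge1$ be integers, $r$ odd. For $t\in[r]$ let $h_t\colon[d]\to[B]$ and $\sigma_t\colon[d]\to\{\pm1\}$ be random maps whose values are all independent and uniformly distributed. From the $Br$ measurements $L_{t,b}(x)=\sum_{l:h_t(l)=b}\sigma_t(l)x_l$ compute the median $\tilde x_i$ over $t\in[r]$ of $\sigma_t(i)L_{t,h_t(i)}(x)$, and let $\hat x_i$ be the point of $[-1,1]$ nearest to $\tilde x_i$. Then for each fixed $x=y+z\in\mathbb R^d$ with $\|x\|_\infty\le1$,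
\[
\mathbb P\big(\|\hat x-x\|_\infty>\tau\big)\le d\,e^{-r/8},\qquad\tau=\frac{8\|y\|_1}B+\frac{3|z|_2}{\sqrt B},
\]
and always $\|\hat x-x\|_\infty\le2$.
\end{lemma}

The algorithm does not know the decomposition $x=y+z$; it enters only the analysis.

\begin{proof}
Fix $i$. We have $\sigma_t(i)L_{t,h_t(i)}(x)-x_i=U_t+V_t$ with
\[
U_t=\sum_{l\ne i}\mathbf 1[h_t(l)=h_t(i)]\,\sigma_t(i)\sigma_t(l)\,y_l,\qquad V_t=\sum_{l\ne i}\mathbf 1[h_t(l)=h_t(i)]\,\sigma_t(i)\sigma_t(l)\,z_l .
\]
Each collision $h_t(l)=h_t(i)$ has probability $1/B$, so $\mathbb E|U_t|\le\|y\|_1/B$. In the expansion of $V_t^2$ the terms with $l\ne l'$ have expectation zero, because the signs are independent of $h_t$ and $\mathbb E\,\sigma_t(l)\sigma_t(l')=0$; hence $\mathbb EV_t^2\le|z|_2^2/B$. By Markov's inequality $|U_t|>8\|y\|_1/B$ has probability at most $\frac18$, and by Chebyshev's inequality $|V_t|>3|z|_2/\sqrt B$ has probability at most $\frac19$. (If $y=0$ or $z=0$, the corresponding event is empty.) Call trial $t$ bad if $|U_t+V_t|>\tau$; this has probability at most $\frac14$,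 independently for different $t$.

If $\tilde x_i>x_i+\tau$, then at least $(r+1)/2$ of the estimates exceed $x_i+\tau$, and if $\tilde x_i<x_i-\tau$, then at least $(r+1)/2$ of them lie below $x_i-\tau$. In both cases the number of bad trials exceeds its mean by at least $r/4$, which by \eqref{eq:hoeffding} has probability at most $e^{-2(r/4)^2/r}=e^{-r/8}$. Since $x_i\in[-1,1]$, we have $|\hat x_i-x_i|\le|\tilde x_i-x_i|$ and $|\hat x_i-x_i|\le2$. A union bound over $i\in[d]$ ends the proof.
\end{proof}

The $\ell_1$-part is controlled by a first moment and costs $1/B$; only the $\ell_2$-part shows the rate $B^{-1/2}$ of a standard deviation. The truncation to $[-1,1]$ serves to bound the error on the event of failure. If $\|x\|_{(\theta)}\le1$, an optimal decomposition has $\|y\|_1\le1$ and $|z|_2\le\theta$, and $\|x\|_\infty\le1$ by \eqref{eq:sup}. So on the unit ball of $X_{d,\theta}$ Lemma~\ref{lem:sketch} holds with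
\begin{equation}\label{eq:tau}
\tau\le\frac8B+\frac{3\theta}{\sqrt B}.
\end{equation}

\begin{example}\label{ex:three}
Let $d=n^2$, let $r$ be the smallest odd integer with $r\ge24\ln n$, assume $n\ge\max\{r,2\}$, and let $B=\lfloor n/r\rfloor\ge n/(2r)$. Then $Br\le n$ and $de^{-r/8}\le n^{2}n^{-3}=1/n$, so for the identity $X_{d,\theta}\to\ell_\infty^d$
\[
e_n^{\mathrm{ran}}\le\frac8B+\frac{3\theta}{\sqrt B}+\frac2n,\qquad e_n^{\mathrm{det}}\ge c_n\ge\frac{1-1/n}{1+1/(\theta\sqrt n)},
\]
the second bound by Lemma~\ref{lem:spike}. Using $B\le n$ and $n\ge2$ we obtain: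
\[
\begin{array}{c|c|c|c}
\theta&e_n^{\mathrm{det}}\ge&e_n^{\mathrm{ran}}\le&\text{gain}\ge\\ \hline
1\ \ (X=\ell_2^d)&1/4&13/\sqrt B&\sqrt B/52\\
1/n\ \ (X=\ell_1^d)&1/(4\sqrt n)&13/B&B/(52\sqrt n)\\
1/\sqrt n&1/4&13/B&B/52
\end{array}
\]
Since $B$ is of order $n/\log n$, the two classical spaces give a gain of $\sqrt n$ up to logarithms, for opposite reasons: on $\ell_2^d$ the randomized error is only $B^{-1/2}$, on $\ell_1^d$ the deterministic lower bound is only $n^{-1/2}$. The value $\theta=\sqrt{n/d}=n^{-1/2}$ is large enough to pay for the correction in Lemma~\ref{lem:spike} and small enough that $\theta/\sqrt B\le1/B$. It gives a gain of order $n/\log n$, for this one value of $n$.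
\end{example}

\section{One operator for all $n$}\label{sec:sum}

\subsection{The choice of the parameters}

The block in Example~\ref{ex:three} is tuned to one $n$. We take a sum of blocks $X_{d_j,\theta_j}$ with weights $w_j$, where block $j$ is responsible for $2^{j-1}\le n<2^j$. Lemma~\ref{lem:spike} then asks for $\theta_j=\sqrt{2^j/d_j}$ and gives $c_n\ge w_k/4$ for $k=\lfloor\log_2n\rfloor+1$. The difficulty is that an algorithm with $n$ measurements must handle all blocks, not only block $k$. It can read the blocks of dimension well below $n$ completely. With a budget $\mu$ slightly below $n$, it can ignore the blocks with $w_j<1/\mu$ and hash the remaining ones into about $w_j\mu$ buckets, with error of order $1/\mu+\theta_j/\sqrt\mu$ by \eqref{eq:tau}.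

The critical block is the first one that is not read. Its dimension $d_j$ may be of the order of $n$; then $\theta_j^2\approx2^j/n$, and the error term is $2^{j/2}/\sqrt{n\mu}$. For this to be $n^{-1+o(1)}$, the dimension $d_j$ must grow faster than every power of $2^j$; the choice $d=n^2$ of Example~\ref{ex:three} is no longer enough. On the other hand, block $j$ needs about $\log d_j$ repetitions, so $\sum_jw_j\log d_j$ should converge, while the loss $1/w_k$ in the lower bound should be $n^{o(1)}$. Both demands are met by
\[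
d_j=2^{j^p},\qquad\theta_j=\sqrt{2^j/d_j}=2^{-(j^p-j)/2}\le1,\qquad w_j=j^{-p-2}\qquad(j\ge1)
\]
with $p\ge2$. (For $p=1$ all $\theta_j$ would be $1$.) The sequence $\theta_j$ is nonincreasing, because $(j+1)^p-j^p\ge1$.

Write $\|\cdot\|_j$ for the norm of $X_{d_j,\theta_j}$. Let $X$ be the space of sequences $x=(x^{(j)})_{j\ge1}$, $x^{(j)}\in\mathbb R^{d_j}$, with $\|x\|_X=\sum_j\|x^{(j)}\|_j<\infty$, let $Y$ be the space of such sequences with $\|y\|_Y=\sup_j\|y^{(j)}\|_\infty<\infty$, and let
\[
S(x^{(j)})_j=(w_jx^{(j)})_j .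
\]
As $\ell_1$- and $\ell_\infty$-sums of finite-dimensional normed spaces, $X$ and $Y$ are Banach spaces. By \eqref{eq:sup}, $\|x^{(j)}\|_\infty\le\|x^{(j)}\|_j\le\|x\|_X$; hence $\|S\|\le1$, and every coordinate, and every finite linear combination of coordinates, is a functional in $X'$.

\subsection{Proof of Theorem~\ref{thm:upper}}

Fix $n\ge1$ and $k=\lfloor\log_2n\rfloor+1$, so that $2^{k-1}\le n<2^k$.

\medskip
\noindent\emph{The deterministic lower bound.} Let $L_1,\dots,L_n\in X'$. Apply Lemma~\ref{lem:spike} to their restrictions to block $k$. We have $n/d_k\le\frac12$: if $k=1$, then $n=1$ and $d_1=2$, and if $k\ge2$, then $n/d_k<2^{k-k^2}\le\frac14$, where $p\ge2$ is used. Also $\theta_k^{-1}\sqrt{n/d_k}=\sqrt{n/2^k}<1$. So there is $x\in\mathbb R^{d_k}$ in the common kernel with $\|x\|_\infty\ge\frac12$ and $\|x\|_k\le2$. The vector $x/2$, placed in block $k$, lies in $B_X$, is annihilated by all $L_i$, and its image under $S$ has norm at least $w_k/4$. With Lemma~\ref{lem:gelfand},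
\begin{equation}\label{eq:cn}
e_n^{\mathrm{det}}\ge c_n\ge\tfrac14w_k=\tfrac14k^{-p-2}.
\end{equation}

\medskip
\noindent\emph{The algorithm.} Let $\mu=\lfloor n/(120k)\rfloor$. If $\mu=0$, then $n<120k$, and the zero algorithm together with \eqref{eq:cn} gives
\[
e_n^{\mathrm{ran}}\le1\le\frac{120k}n\cdot4k^{p+2}c_n=480\,k^{p+3}n^{-1}c_n,
\]
which is the required bound. Let $\mu\ge1$. Then $\mu\ge n/(240k)$, since $\lfloor t\rfloor\ge t/2$ for $t\ge1$, and $n\ge120$, so $k\ge7$. Let $q\ge1$ be the largest integer with $q^p\le k-3$, and let $J=\max\{j:w_j\mu\ge1\}$, which exists because $w_1=1$ and $w_j$ decreases to $0$. The algorithm treats three groups of blocks.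

\begin{itemize}
\item \emph{Blocks $j\le q$.} Measure all coordinates and return $w_jx^{(j)}$. The $d_j$ are distinct powers of $2$, so the cost is $\sum_{j\le q}2^{j^p}\le2^{q^p+1}\le2^{k-2}\le n/2$.
\item \emph{Blocks $q<j\le J$.} Apply independent copies of the procedure of Lemma~\ref{lem:sketch} with $B_j=\lceil w_j\mu\rceil$ buckets and $r_j=8(j^p+k)+1$ repetitions, and return $w_j\hat x^{(j)}$. Since $w_j\mu\ge1$, we have $B_j\le2w_j\mu$, and $r_j\le8kj^p+8kj^p+kj^p\le18kj^p$. The cost is at most $\sum_j36\,\mu k\,w_jj^p=36\,\mu k\sum_jj^{-2}=6\pi^2\mu k\le60\,\mu k\le n/2$.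
\item \emph{Blocks $j>\max\{q,J\}$.} Return $0$.
\end{itemize}
Each realization uses at most $n$ functionals from $X'$, fixed independently of the input, and the probability space, which consists of finitely many maps $h_t,\sigma_t$, is finite. Medians and truncations are continuous, so each realization is a continuous map.

\medskip
\noindent\emph{The error.} Fix $x\in B_X$; then $\|x^{(j)}\|_j\le1$ for all $j$. The blocks $j\le q$ have no error. For $j>J$ we have $w_j<1/\mu$, so the ignored blocks have error $w_j\|x^{(j)}\|_\infty<1/\mu$. For $q<j\le J$ let $F_j$ be the event that $\|\hat x^{(j)}-x^{(j)}\|_\infty>8/B_j+3\theta_j/\sqrt{B_j}$. By Lemma~\ref{lem:sketch} and \eqref{eq:tau},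
\[
\mathbb P(F_j)\le d_je^{-r_j/8}\le2^{j^p}e^{-j^p-k}\le2^{-k}<\frac1n .
\]
On $F_j$ the error in block $j$ is at most $2w_j$. Outside $F_j$, using $B_j\ge w_j\mu$, $w_j\le1$ and $\theta_j\le\theta_{q+1}$, it is at most
\[
w_j\Big(\frac8{B_j}+\frac{3\theta_j}{\sqrt{B_j}}\Big)\le\frac8\mu+3\theta_j\sqrt{\frac{w_j}\mu}\le\frac8\mu+\frac{3\theta_{q+1}}{\sqrt\mu}.
\]
The norm of $Y$ is the supremum over the blocks, so for every realization
\[
\|Sx-A_n^\omega(x)\|_Y\le\frac8\mu+\frac{3\theta_{q+1}}{\sqrt\mu}+\sum_{q<j\le J}2w_j\,\mathbf 1_{F_j}(\omega).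
\]
Since $\sum_jw_j\le\sum_jj^{-4}=\pi^4/90\le1.1$ and $\mu\le n$, the sum has expectation at most $2.2/n\le3/\mu$. It remains to bound the contribution of the critical block $q+1$. By the maximality of $q$, the integer $(q+1)^p$ is at least $k-2$, so
\[
\theta_{q+1}^2=2^{(q+1)-(q+1)^p}\le2^{q+3-k}\le\frac{2^{q+3}}n\le\frac{2^{q+3}}\mu,
\qquad
\frac{3\theta_{q+1}}{\sqrt\mu}\le\frac{3\cdot2^{3/2}\,2^{q/2}}\mu\le\frac{9\cdot2^{q/2}}\mu .
\]
With $q\le k^{1/p}$, $\mu\ge n/(240k)$ and \eqref{eq:cn},
\[
e_n^{\mathrm{ran}}\le\frac{11+9\cdot2^{q/2}}\mu\le\frac{20\cdot2^{q/2}}\mu\le4800\,k\,2^{\frac12k^{1/p}}n^{-1}\le19200\,k^{p+3}\,2^{\frac12k^{1/p}}\,n^{-1}c_n .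
\]
As $c_n\le e_n^{\mathrm{det}}$, the second inequality of the theorem holds in both cases with $C_p=19200$.

\medskip
\noindent\emph{Every $\alpha<1$.} Let $\varepsilon=1-\alpha>0$. From $n\ge2^{k-1}$ and $k^{1/p}\le\sqrt k$ we get $k^{p+3}2^{\frac12k^{1/p}}n^{-\varepsilon}\le k^{p+3}2^{\frac12\sqrt k-\varepsilon(k-1)}$, which is bounded in $k$. Hence \eqref{eq:problem} holds with a constant depending on $p$ and $\alpha$. \qed

\section{No exponent above $1$}\label{sec:lower}

Throughout this section randomized algorithms are jointly measurable. A lower bound for randomized algorithms comes from an average over inputs: if a randomized algorithm has error at most $\varepsilon$ on each input, then some realization has average error at most $\varepsilon$ for any given distribution of inputs. Such averages are easy to compute for Gaussian distributions and Euclidean norms, but $X$ and $Y$ carry no Euclidean structure. We therefore sandwich $S$ between two copies of $\ell_2^m$ (Lemma~\ref{lem:triangular}), bound $e_n^{\mathrm{ran}}$ by the singular values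 of the resulting matrix (Lemma~\ref{lem:gauss}), and relate these bounds to its determinant (Lemma~\ref{lem:product}), which is the one quantity that the Gelfand numbers control. This is why Theorem~\ref{thm:lower} is a statement on products.

Recall the singular value decomposition: for an invertible linear map $R$ on $\mathbb R^m$ there are orthonormal bases $(f_i)$, $(f_i')$ and numbers $s_1\ge\dots\ge s_m>0$ with $Rf_i=s_if_i'$, and $|\det R|=\prod_is_i$.

\subsection{A triangular system}

\begin{lemma}\label{lem:triangular}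
Let $c_0,\dots,c_{m-1}>0$. There are linear maps $u\colon\ell_2^m\to X$ and $v\colon Y\to\ell_2^m$ of norm at most $1$ such that $R=vSu$ satisfies $|\det R|\ge(2m)^{-m}\prod_{n=0}^{m-1}c_n$.
\end{lemma}

\begin{proof}
We choose $x_i\in B_X$ and $\lambda_i\in Y'$ with $\|\lambda_i\|\le1$ for $i=1,\dots,m$ inductively. Given $\lambda_1,\dots,\lambda_{i-1}$, the maps $\lambda_l\circ S$, $l<i$, are $i-1$ functionals in $X'$. By \eqref{eq:gelfand} and $c_{i-1}>\frac12c_{i-1}$, there is $x_i\in B_X$ with $\lambda_l(Sx_i)=0$ for $l<i$ and $\|Sx_i\|\ge\frac12c_{i-1}$. By the Hahn--Banach theorem there is $\lambda_i$ with $\|\lambda_i\|\le1$ and $\lambda_i(Sx_i)=\|Sx_i\|$. Put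
\[
u(a)=m^{-1/2}\sum_{i=1}^ma_ix_i,\qquad v(y)=m^{-1/2}\big(\lambda_l(y)\big)_{l=1}^m .
\]
Then $\|u(a)\|\le m^{-1/2}\|a\|_1\le|a|_2$ by the Cauchy--Schwarz inequality, and $|v(y)|_2^2\le m^{-1}\cdot m\|y\|^2$. The matrix of $R$ has entries $m^{-1}\lambda_l(Sx_i)$ in row $l$ and column $i$; it is lower triangular with diagonal entries $m^{-1}\|Sx_i\|\ge c_{i-1}/(2m)$.
\end{proof}

The two factors $m^{-1/2}$ are the price of passing from $\ell_1^m$ to $\ell_2^m$ on the side of $X$ and from $\ell_\infty^m$ to $\ell_2^m$ on the side of $Y$. They are the only polynomial loss in the proof, and their product $m^{-1}$ is the source of the exponent $1$.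

\subsection{Gaussian inputs}

We draw a Gaussian input in the span of $f_1,\dots,f_K$, scaled by $s_i^{-1}$ in direction $f_i$ so that its image under $R$ is isotropic. Then $n$ measurements leave a subspace of dimension at least $K-n$ unseen, and by isotropy it does not matter which one.

\begin{lemma}\label{lem:gauss}
Let $u\colon\ell_2^m\to X$ and $v\colon Y\to\ell_2^m$ be linear maps of norm at most $1$ such that $R=vSu$ is invertible with singular values $s_1\ge\dots\ge s_m>0$. For all integers $0\le n<K\le m$,
\[
e_n^{\mathrm{ran}}\ge\frac1{32}\sqrt{\frac{K-n}{\sum_{i\le K}s_i^{-2}}} .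
\]
\end{lemma}

\begin{proof}
Let $(A_n^\omega)$ be an algorithm with $\mathbb E_\omega\|Sf-A_n^\omega(f)\|\le\varepsilon$ for all $f\in B_X$. Put $\gamma=(\sum_{i\le K}s_i^{-2})^{-1/2}$ and $r=K-n\ge1$. We show $\varepsilon\ge\gamma\sqrt r/32$.

\emph{Reduction to one realization.} Let $g$ be a standard Gaussian vector in $\mathbb R^K$ and $a=a(g)=\gamma\sum_{i\le K}s_i^{-1}g_if_i$. Then $\mathbb E|a|_2^2=1$, so $D=\{g:|a(g)|_2\le2\}$ has probability at least $\frac34$ by Chebyshev's inequality. For $g\in D$ the input $f(g)=u(a(g)/2)$ lies in $B_X\cap E$, where $E$ is the range of $u$, and it depends linearly on $g$. By joint measurability, $G(\omega,g)=\|Sf(g)-A_n^\omega(f(g))\|$ is measurable on $\Omega\times D$, and Tonelli's theorem gives $\mathbb E_\omega\mathbb E_g[\mathbf 1_DG]=\mathbb E_g\mathbb E_\omega[\mathbf 1_DG]\le\varepsilon$. Hence $\mathbb E_g[\mathbf 1_DG(\omega,\cdot)]\le\varepsilon$ for some $\omega$. We fix it and write $G(g)$ and $A_n^\omega=\varphi\circ N_n$; the function $G$ is Borel measurable on $D$.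

\emph{The unseen part.} Because the algorithm is non-adaptive, $T g=N_n(u(a(g)/2))$ defines a linear map $T\colon\mathbb R^K\to\mathbb R^n$. Its kernel has dimension $r'\ge r$. Write $g=g_1+g_2$ with $g_1\perp\ker T$ and $g_2\in\ker T$; by rotation invariance, $g_1$ and $g_2$ are independent standard Gaussian vectors in these subspaces. The output $\varphi(Tg)=\varphi(Tg_1)$ depends on $g_1$ only. We have $R(a/2)=\frac\gamma2Wg$, where $Wg=\sum_{i\le K}g_if_i'$ is an isometric embedding of $\mathbb R^K$ into $\mathbb R^m$. Let $Q$ be the orthogonal projection onto $W(\ker T)$, so $QWg=Wg_2$, and let $b(g_1)\in\ker T$ be defined by $\frac\gamma2Wb(g_1)=Qv\varphi(Tg_1)$. Since $\|v\|\le1$, for $g\in D$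
\begin{equation}\label{eq:unseen}
G(g)\ge\Big|\frac\gamma2Wg-v\varphi(Tg_1)\Big|_2\ge\Big|\frac\gamma2Wg_2-Qv\varphi(Tg_1)\Big|_2=\frac\gamma2\,|g_2-b(g_1)|_2 .
\end{equation}

\emph{Small balls.} The density of $g_2$ is at most $(2\pi)^{-r'/2}$, and a Euclidean ball of radius $\rho\sqrt{r'}$ in dimension $r'$ has volume $\pi^{r'/2}(\rho\sqrt{r'})^{r'}/\Gamma(r'/2+1)$. By \eqref{eq:gamma} with $x=r'/2$, for $\rho=\frac18$ and every $b\in\ker T$,
\[
\mathbb P\big(|g_2-b|_2<\rho\sqrt{r'}\big)\le2^{-r'/2}\rho^{r'}(r')^{r'/2}\Big(\frac{2e}{r'}\Big)^{r'/2}=(\rho\sqrt e)^{r'}\le\frac{\sqrt e}8\le\frac14 .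
\]

\emph{Conclusion.} The set $H=\{g\in D:G(g)<\gamma\sqrt r/16\}$ is a Borel set. For fixed $g_1$, every $g_2$ with $g_1+g_2\in H$ satisfies $|g_2-b(g_1)|_2<\sqrt r/8\le\rho\sqrt{r'}$ by \eqref{eq:unseen}, so this section of $H$ has probability at most $\frac14$. By Tonelli's theorem $\mathbb P(H)\le\frac14$; no measurability of $\varphi$ or of $b$ is needed for this. Thus $\mathbb P(D\setminus H)\ge\frac12$ and $\varepsilon\ge\mathbb E_g[\mathbf 1_{D\setminus H}G]\ge\frac12\cdot\gamma\sqrt r/16$.
\end{proof}

\begin{remark}\label{rem:classical}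
Lemma~\ref{lem:gauss} shows that the gain in the first two rows of Example~\ref{ex:three} is indeed not larger than $\sqrt n$ up to logarithms. Let $d\ge m=K=2n$ and $v(y)=m^{-1/2}(y_1,\dots,y_m)$ on $\ell_\infty^d$. For the identity $\ell_2^d\to\ell_\infty^d$ take $u(a)=(a,0)$. All $s_i$ equal $m^{-1/2}$, so $e_n^{\mathrm{ran}}\ge\frac1{32}\sqrt{n/m^2}=1/(64\sqrt n)$, while $e_n^{\mathrm{det}}\le1$. For $\ell_1^d\to\ell_\infty^d$ take $u(a)=m^{-1/2}(a,0)$. All $s_i$ equal $1/m$, so $e_n^{\mathrm{ran}}\ge\frac1{32}\sqrt{n/m^3}\ge1/(91n)$, while $e_n^{\mathrm{det}}\le2c_n\le2t$ with $t=2\sqrt{(\ln d)/n}$. For the last bound let $\phi_1,\dots,\phi_d\in\{\pm1\}^n$ have independent uniform entries. By \eqref{eq:hoeffding}, $|\langle\phi_i,\phi_l\rangle|\ge tn$ has probability at most $2e^{-nt^2/2}=2d^{-2}$ for each of the fewer than $d^2/2$ pairs $i\ne l$, so for some choice none of these events occurs. If the $n$ measurements $\sum_lx_l\phi_l$ vanish, then $nx_i=-\sum_{l\ne i}x_l\langle\phi_i,\phi_l\rangle$, hence $\|x\|_\infty\le t\|x\|_1$. The gain is thus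 at most $64\sqrt n$ and $364\sqrt{n\ln d}$, respectively.
\end{remark}

\subsection{From singular values to the determinant}

Put $\beta_i=s_i^{-2}$. For each $n$ we may choose $K$ in Lemma~\ref{lem:gauss}, and we want the product of the resulting bounds to be comparable to $\prod_is_i$. The choice $K=n+1$ gives $1/\sum_{i\le n+1}\beta_i\ge1/((n+1)\beta_{n+1})$. This loses a factor $(m!)^{-1/2}$ in the product of the errors, with equality when all $\beta_i$ are equal, and would only lead to $\alpha\le3/2$. For equal $\beta_i=\beta$ the choice $K=m$ is better: it gives $\prod_{n<m}\frac{m-n}{m\beta}=m!\,m^{-m}\beta^{-m}\ge e^{-m}\beta^{-m}$ by \eqref{eq:gamma}. The next lemma shows that the best $K$ achieves the same factor $e^{-m}$ in general.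

\begin{lemma}\label{lem:product}
Let $0<\beta_1\le\dots\le\beta_m$ and $\eta_n=\max_{n<K\le m}(K-n)/\sum_{i\le K}\beta_i$ for $0\le n<m$. Then
\[
\prod_{n=0}^{m-1}\eta_n\ge e^{-m}\prod_{i=1}^m\beta_i^{-1}.
\]
\end{lemma}

\begin{proof}
The equation $\eta=(K-n)/\sum_{i\le K}\beta_i$ reads $n=\sum_{i\le K}(1-\eta\beta_i)$, and for given $\eta$ the right side is largest when exactly the positive terms are kept. This suggests the function
\[
F(\eta)=\sum_{i=1}^m\max\{1-\eta\beta_i,0\},\qquad0\le\eta\le1/\beta_1 .
\]
It is continuous and piecewise linear, it is strictly decreasing because the term $i=1$ is and the others are nonincreasing, and $F(0)=m$, $F(1/\beta_1)=0$. Let $\eta(t)$, $0\le t\le m$, be its inverse function.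

We claim $\eta_n\ge\eta(n)$. For $n=0$ take $K=1$: $\eta_0\ge1/\beta_1=\eta(0)$. For $1\le n<m$ let $K$ be the number of $i$ with $\eta(n)\beta_i<1$; these are $i=1,\dots,K$ by monotonicity. Then $n=F(\eta(n))=K-\eta(n)\sum_{i\le K}\beta_i$. Since $n\ge1$ we have $K\ge1$, and since $\eta(n)>0$ we have $K>n$; so $\eta(n)=(K-n)/\sum_{i\le K}\beta_i\le\eta_n$.

The function $t\mapsto\ln(1/\eta(t))$ is increasing on $[0,m)$, so its value at $n$ is at most its integral over $[n,n+1]$. Substitute $t=F(\eta)$ on each linear piece, where $-F'(\eta)=\sum_i\beta_i\mathbf 1[\eta<1/\beta_i]$, and use $\int_0^{x}\ln(1/\eta)\,d\eta=x(1-\ln x)$: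
\[
\sum_{n=0}^{m-1}\ln\frac1{\eta(n)}\le\int_0^m\ln\frac1{\eta(t)}\,dt=\sum_{i=1}^m\beta_i\int_0^{1/\beta_i}\ln\frac1\eta\,d\eta=\sum_{i=1}^m(1+\ln\beta_i).
\]
Exponentiating gives $\prod_n\eta(n)\ge e^{-m}\prod_i\beta_i^{-1}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lower}}

Fix $m\ge1$ and take $u,v,R$ from Lemma~\ref{lem:triangular}; the hypothesis $c_n>0$ makes $R$ invertible. With $\beta_i=s_i^{-2}$, Lemma~\ref{lem:gauss} gives $e_n^{\mathrm{ran}}\ge\frac1{32}\sqrt{\eta_n}$ for $0\le n<m$, and Lemma~\ref{lem:product} gives $\prod_n\eta_n\ge e^{-m}\prod_is_i^2=e^{-m}(\det R)^2$. Therefore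
\[
\prod_{n=0}^{m-1}e_n^{\mathrm{ran}}\ge(32\sqrt e)^{-m}|\det R|\ge(64\sqrt e\,m)^{-m}\prod_{n=0}^{m-1}c_n\ge(106\,m)^{-m}\prod_{n=0}^{m-1}c_n,
\]
since $64\sqrt e<106$.

Now suppose that \eqref{eq:problem} holds; we may assume $\alpha>0$. By Lemma~\ref{lem:gelfand}, $e_n^{\mathrm{ran}}\le2Cn^{-\alpha}c_n$ for $n\ge1$, and the zero algorithm gives $e_0^{\mathrm{ran}}\le\|S\|=c_0$. (The same lemma shows that the condition $e_n^{\mathrm{det}}>0$ of the Problem is the hypothesis $c_n>0$.) Insert these bounds into the product inequality and cancel $\prod_nc_n>0$: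
\begin{equation}\label{eq:final}
\big((m-1)!\big)^\alpha\le(2C)^{m-1}(106\,m)^m\qquad\text{for all }m\ge1 .
\end{equation}
By \eqref{eq:gamma}, $\ln(m-1)!\ge(m-1)(\ln(m-1)-1)$ for $m\ge2$. Take logarithms in \eqref{eq:final} and divide by $m\ln m$. As $m\to\infty$, the lower bound for the left side tends to $\alpha$ and the right side tends to $1$. Hence $\alpha\le1$. \qed

\begin{remark}
The product inequality implies that for each $m$ some $n<m$ has $e_n^{\mathrm{ran}}\ge c_n/(106\,m)$. This alone would not bound $\alpha$, since the index could be $n=0$ for every $m$; the argument above uses that \eqref{eq:problem} holds for all $n$. For $\alpha=1$ and $C\ge\frac12$, inequality \eqref{eq:final} is true for every $m$, so the endpoint is not excluded by this proof.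
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Widths of convex sets and the power of adaption and randomization},
\texttt{https://jdigne.github.io/sigma2024/slides/Ullrich\_M.pdf}
\end{thebibliography}
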